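# Krohn–Rhodes complexity of the flow semigroup of a graph with a cut vertex

## Theorems A and B

Let $\Gamma=(V,E)$ be a finite undirected graph without loops on $n\ge 3$ vertices, let $S_\Gamma$ be the semigroup of maps $V\to V$ generated by the collapsings of single edges, and let $\#_G(S)$ be the Krohn–Rhodes complexity of a finite semigroup $S$. Every term is defined right after the statements. A *block* of $\Gamma$ is a maximal connected subgraph that has no cut vertex of its own.

**Theorem A.** Let $\Gamma$ be 2-edge connected but not 2-vertex connected, on $n$ points. Then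
$$\#_G(S_\Gamma)=\begin{cases} n-3 & \text{if every block of }\Gamma\text{ is a triangle},\\ n-2 & \text{if some block of }\Gamma\text{ has at least 4 vertices.}\end{cases}$$

There is a companion statement with no graph in it. For a finite set $X$ let $T_X$ be the semigroup of all maps $X\to X$ and $\mathrm{Sing}(X)=T_X\setminus\mathrm{Sym}(X)$.

**Theorem B.** Let $|X|=m\ge 3$, $G\le \mathrm{Sym}(X)$ and $\Sigma_G=G\cup \mathrm{Sing}(X)$. Then $\#_G(\Sigma_G)=m-1$ if $G$ has an orbit with at least 3 points, and $\#_G(\Sigma_G)=m-2$ otherwise.

For $m=3$: a group $G$ of order $3$ or $6$ gives complexity $2$; a group of order $1$ or $2$ gives $1$. We shall see that the two theorems have the same dividing line, with $m=n-1$. A triangle becomes an orbit of two points when one of its vertices is removed, and a larger block becomes an orbit of at least three points.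

**Flow semigroup.** Maps act on the right and are composed from left to right. For an edge $uv$, the elementary collapsing $e_{uv}$ sends $u$ to $v$ and fixes every other point. The flow semigroup is $S_\Gamma=\langle e_{uv} : (u,v)\in E\rangle$; both $e_{uv}$ and $e_{vu}$ are generators. For example, on a triangle $\{1,2,3\}$ the product $e_{21}e_{32}$ sends $2\mapsto 1$, $3\mapsto 2$, $1\mapsto 1$.

**Connectivity and blocks.** A graph is 2-edge connected if it is connected and stays connected after removing any single edge. It is 2-vertex connected if it is connected and does not become disconnected by removing any single vertex. We use the textbook facts on blocks of a connected graph: every edge lies in exactly one block, two distinct blocks share at most one vertex, and a vertex is a cut vertex exactly when it lies in at least two blocks. A block with two vertices is a bridge. So if $\Gamma$ is 2-edge connected, every block is 2-vertex connected with at least 3 vertices, and a block with 3 vertices is a triangle. If $\Gamma$ is moreover not 2-vertex connected, it has a cut vertex, which lies in two blocks, so $n\ge 3+3-1=5$. With $n=5$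 the only such graph is two triangles sharing a vertex.

From Menger's theorem we use this: in a 2-vertex connected graph with at least 3 vertices, any two vertices lie on a common cycle, and so do a vertex $v$ and an edge $xy$ with $v\notin\{x,y\}$ (join $v$ to $x$ and to $y$ by two paths meeting only in $v$, and add $xy$). In particular all degrees are at least $2$.

**Complexity.** $S\mid T$ means that $S$ divides $T$, that is, $S$ is a homomorphic image of a subsemigroup of $T$. A finite semigroup is combinatorial, or aperiodic, if every subgroup of it is trivial; equivalently, every element $x$ satisfies $x^k=x^{k+1}$ for some $k$. The second form shows that divisors of aperiodic semigroups are aperiodic. Then $\#_G(S)$ is the smallest $k\ge0$ such that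
$$S\mid C_k\wr G_k\wr C_{k-1}\wr\cdots\wr C_1\wr G_1\wr C_0 \tag{1}$$
with finite groups $G_i$ and finite aperiodic semigroups $C_i$. So complexity counts the layers of groups that are needed, with aperiodic layers free of charge. Complexity $0$ means aperiodic.

**What was asked.** The problem is taken from "The Krohn–Rhodes complexity of the flow semigroup of finite digraphs" (http://ameql.math.muni.cz/sites/default/files/horvath_0.pdf). The known results, for graphs on $n\ge3$ points, are these. (i) For every 2-edge connected $\Gamma$, $\#_G(S_\Gamma)\le n-2$. (ii) (Horváth, Nehaniv, Podoski) If $\Gamma$ is 2-vertex connected, then $\#_G(S_\Gamma)=n-2$. (iii) Rhodes conjectured that $\#_G(S_\Gamma)=n-2$ for every 2-edge connected $\Gamma$. The question is the value for graphs that are 2-edge connected but not 2-vertex connected.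

Theorem A says that the conjecture fails. The smallest counterexample is two triangles sharing a vertex, with $n=5$ and complexity $2$. Together with (ii) we get a full classification: for 2-edge connected $\Gamma$, $\#_G(S_\Gamma)=n-2$ unless $\Gamma$ has at least two blocks and all blocks are triangles, in which case it is $n-3$.

## One triangle, and two triangles sharing a vertex

Picture a token on every vertex of $V$ except one; the empty vertex is the *hole*. Applying $e_{ab}$ when the hole is at $b$ moves the token on $a$ to $b$, and the hole goes to $a$.

**One triangle.** Let $V=\{1,2,3\}$, hole at $1$. Move the hole around the triangle by $s=e_{21}e_{32}e_{13}$. The token on $2$ goes $2\mapsto1\mapsto 3$ and the token on $3$ goes to $2$: the two tokens are swapped. So $h=e_{12}s$ acts by $1\mapsto 3$, $2\mapsto3$, $3\mapsto 2$, and $h^2=e_{12}$. Thus $\{e_{12},h\}$ is a group of order $2$ in $S_\Gamma$, and the complexity is at least $1=n-2$. The upper bound $1$ comes from (i), which is proved below.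

**Two triangles.** Let $V=\{c,a,a',b,b'\}$ with triangles $caa'$ and $cbb'$. Put the hole at $c$ and let it walk and come back to $c$. Each excursion from $c$ to $c$ stays in one triangle; since going back along the edge just used undoes the last move, the excursion either does nothing or swaps the two tokens of that triangle. So the permutations of $\{a,a',b,b'\}$ obtained in this way are the four elements of $\langle (a\,a'),(b\,b')\rangle$.

Now take two holes, at $c$ and $b'$, and three tokens. The moves $a\to c\to b'$, then $b\to c\to a$, then $b'\to c\to b$ swap the tokens on $a$ and $b$ and change nothing else. The same works with $a'$ in place of $a$. So with two holes all of $\mathrm{Sym}(3)$ occurs.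

Hence nontrivial groups occur at rank $4$, rank $3$ and (as in the triangle) rank $2$. Counting these levels suggests complexity $3=n-2$. Theorem A says that the answer is $2$: the small group at rank $4$ costs nothing extra. Explaining this is the first half of the talk. The second half shows that as soon as the top group has an orbit of three points, it does cost one.

## Coverings of transformation semigroups

**Definition.** A transformation semigroup (ts) $(Q,S)$ is a finite nonempty set $Q$ with a semigroup $S\le T_Q$. The wreath product $(Q_1,S_1)\wr(Q_2,S_2)$ acts on $Q_1\times Q_2$ by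
$$(q_1,q_2)(f,t)=(q_1f(q_2),\,q_2t),\qquad f:Q_2\to S_1,\ t\in S_2 .$$
So the right coordinate moves by itself, and the left one moves in a way that may depend on the right one. Distinct pairs $(f,t)$ give distinct maps, so this is again a ts. A semigroup $S$ is regarded as the ts $(S^1,S)$ under right multiplication, where $S^1=S$ if $S$ is a monoid; this gives the meaning of (1).

**Definition.** $(X,S)\prec(Q,T)$ means: there are $Q'\subseteq Q$ and a surjection $\theta:Q'\to X$ such that each $s\in S$ has some $t\in T$ *covering* it, that is, $Q't\subseteq Q'$ and $\theta(qt)=\theta(q)s$ for all $q\in Q'$.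

If $t,t'$ cover $s,s'$, then $tt'$ covers $ss'$; so it suffices to cover a generating set of $S$.

Write $\mathrm{Res}(Q)=\{1\}\cup\{\text{constant maps of }Q\}$ ("resets") and $\mathrm{Sing}^1(X)=\{1\}\cup\mathrm{Sing}(X)$. All elements of $\mathrm{Res}(Q)$ are idempotent, so $(Q,\mathrm{Res}(Q))$ is aperiodic.

**Example.** $(\{1,2\},T_{\{1,2\}})\prec(\{1,2\},\mathrm{Res})\wr(\mathrm{Sym}(2),\mathrm{Sym}(2))$ via $\theta(k,\pi)=k\pi$. A permutation $\sigma$ is covered by $(k,\pi)\mapsto(k,\pi\sigma)$. The constant map to $j$ is covered by $(k,\pi)\mapsto(j\pi^{-1},\pi)$, whose $\theta$-value is $j$.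

**Standard facts** (for example Eilenberg, *Automata, Languages and Machines*, Vol. B). The relation $\prec$ is transitive. If $A\prec A'$ and $B\prec B'$, then $A\wr B\prec A'\wr B'$: on $Q'_A\times Q'_B$ cover $(f,t)$ by $(f',t')$, where $t'$ covers $t$ and $f'(q)$ covers $f(\theta_B(q))$ for $q\in Q_B'$. The product $\wr$ is associative. For direct powers, $(A\wr B)^N\prec A^N\wr B^N$, by rearranging coordinates. Direct powers of aperiodic ts are aperiodic, and so are wreath products: given $(f,t)$, choose $N$ with $t^N=t^{N+1}$; after $N$ steps the right coordinate is $q_2t^N$ and stays there, so $(f,t)^{N+k}$ sends $(q_1,q_2)$ to $(q_1f_N(q_2)f(q_2t^N)^k,\,q_2t^N)$ with a fixed $f_N$, and this does not change for large $k$ because the left factor is aperiodic.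

Finally, if $(X,S)\prec(Q,T)$, then $S\mid T$. Indeed the elements $t\in T$ covering some $s\in S$ form a subsemigroup; $s$ is determined by $t$ because $\theta$ is onto; and $t\mapsto s$ is a homomorphism onto $S$.

**Definition.** $c(X,S)$ is the least $k$ with
$$(X,S)\prec (Q_k,C_k)\wr(G_k,G_k)\wr(Q_{k-1},C_{k-1})\wr\cdots\wr(G_1,G_1)\wr(Q_0,C_0),$$
where the $(Q_i,C_i)$ are aperiodic ts and the $(G_i,G_i)$ are groups acting on themselves by right multiplication.

Clearly $c$ is monotone under $\prec$. Also $c(A\wr B)\le c(A)$ if $B$ is aperiodic, since $B$ is absorbed into the last aperiodic factor; and $c(A\wr(G,G))\le c(A)+1$, with a one-point aperiodic factor put at the right end. That $c$ is finite follows from Lemma 2 below, since $(X,S)\prec(X,T_X)$.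

**Lemma 1.** $\#_G(S)\le c(X,S)$. If some $x_0\in X$ has $x_0S=X$ (for example, if $S$ contains all constant maps), then $\#_G(S)=c(X,S)$.

*Proof.* **Step 1: from actions to semigroups.** To get (1) from a covering, each aperiodic ts must be replaced by an aperiodic semigroup acting on itself. Let $(Q,C)$ be an aperiodic ts. Let $R$ be the right zero semigroup on the set $Q$ (so $rq=q$) with an identity $1$ adjoined, and $D=R\times(C\cup\{\mathrm{id}_Q\})$. The monoid $C\cup\{\mathrm{id}_Q\}$ is aperiodic and $R$ consists of idempotents, so $D$ is an aperiodic monoid. On the subset $Q\times(C\cup\{\mathrm{id}_Q\})$ of $D$ put $\theta(q,c)=qc$, which is onto $Q$. Since $(q,c)(1,c')=(q,cc')$, the element $(1,c')$ covers $c'$. So $(Q,C)\prec(D,D)$. Replacing all $(Q_i,C_i)$ in this way and using that $\prec$ implies $\mid$, we get $\#_G(S)\le c(X,S)$.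

**Step 2: from semigroups back to the action.** Let $k=\#_G(S)$, let $(Q,U)$ be the wreath product in (1), let $U'\le U$, and let $\varphi:U'\to S$ be an onto homomorphism. In $Q^Q$ take the subset of all tuples $(qu)_{q\in Q}$ with $u\in U'$, and put $\theta((qu)_q)=x_0\varphi(u)$. The tuple determines $u$, because $U$ acts faithfully; so $\theta$ is well defined. It is onto $x_0S=X$. If $s=\varphi(u')$, then $u'$ acting diagonally sends $(qu)_q$ to $(quu')_q$, and $\theta$ of this is $x_0\varphi(u)s$. So $(X,S)\prec(Q,U)^Q$. Direct powers pass inside wreath products, powers of aperiodic ts are aperiodic, and $(G,G)^N=(G^N,G^N)$. Hence $c(X,S)\le k$. $\square$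

**Howie's theorem** (J. London Math. Soc. 41 (1966)). For $|Y|\ge2$, $\mathrm{Sing}(Y)$ is generated by its idempotents of rank $|Y|-1$.

**Consequence.** For $|Y|\ge2$, $\mathrm{Sym}(Y)$ and any one map $\rho$ of rank $|Y|-1$ generate $T_Y$. Indeed, a map of rank $|Y|-1$ identifies exactly one pair of points. Given another such map $\tau$, choose $\sigma\in\mathrm{Sym}(Y)$ taking the pair of $\tau$ to the pair of $\rho$; then $\sigma\rho$ and $\tau$ have the same kernel, so $\tau=\sigma\rho\sigma'$ for some $\sigma'\in\mathrm{Sym}(Y)$. Now apply Howie's theorem.

## Following the hole: the bound $n-2$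

**Lemma 2.** Let $|K|=p$. Then $c(K,T_K)\le p-1$, and $c(K,\mathrm{Sing}^1(K))\le p-2$ if $p\ge2$.

*Proof.* For $p=1$ the semigroup $T_K$ is trivial and $c=0$. Let $p\ge2$.

**Step 1: a singular map misses a point; remember that point.** We show $(K,\mathrm{Sing}^1(K))\prec(K',T_{K'})\wr(K,\mathrm{Res}(K))$ with $|K'|=p-1$. Fix bijections $\alpha_y:K\setminus\{y\}\to K'$ and put $\theta(k',y)=k'\alpha_y^{-1}$, which is onto $K$. For singular $s$ choose $y_s\notin Ks$, and cover $s$ by $y\mapsto y_s$ and $k'\mapsto k'\alpha_y^{-1}s\alpha_{y_s}$. The new $\theta$-value is $k'\alpha_y^{-1}s$, as required. Cover $1$ by the identity. So $c(K,\mathrm{Sing}^1(K))\le c(K',T_{K'})$.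

**Step 2: split off the permutations.** We show $(K,T_K)\prec(K,\mathrm{Sing}^1(K))\wr(\mathrm{Sym}(K),\mathrm{Sym}(K))$ via $\theta(k,\pi)=k\pi$. Cover $\sigma\in\mathrm{Sym}(K)$ by $(k,\pi)\mapsto(k,\pi\sigma)$ and singular $s$ by $(k,\pi)\mapsto(k\,\pi s\pi^{-1},\pi)$. So $c(K,T_K)\le c(K,\mathrm{Sing}^1(K))+1$.

Induction on $p$ gives both bounds. $\square$

**Definition.** If $hh'$ is an edge, the *step of the hole* from $h$ to $h'$ is the bijection $V\setminus\{h\}\to V\setminus\{h'\}$ obtained by restricting $e_{h'h}$: the token on $h'$ moves to $h$. A walk $h_0,h_1,\dots,h_k$ induces the composition $V\setminus\{h_0\}\to V\setminus\{h_k\}$ of its steps. The reversed walk induces the inverse bijection.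

Nothing else keeps $n-1$ tokens apart: a generator $e_{ab}$ that is injective on $V\setminus\{h\}$ has $a=h$, and then acts there as the identity, or has $b=h$, and then it is a step of the hole from $h$ to $a$.

**Lemma 3.** Let $\Gamma$ be connected, $u\in V$, $X=V\setminus\{u\}$, and let $G\le\mathrm{Sym}(X)$ contain all permutations of $X$ induced by closed hole walks from $u$ to $u$. Then $c(V,S_\Gamma)\le c(X,G\cup\mathrm{Sing}(X))$.

*Proof.* The purpose is to keep one missed vertex $y$ in an aperiodic coordinate and to read all positions from the fixed point $u$. For each $y\in V$ let $\beta_y:V\setminus\{y\}\to X$ be the bijection induced by some hole walk from $y$ to $u$. On $X\times V$ put $\theta(x',y)=x'\beta_y^{-1}\in V\setminus\{y\}$; this is onto $V$. Cover $e_{ab}$ by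
$$y\mapsto a,\qquad x'\mapsto x'\,\beta_y^{-1}e_{ab}\beta_a .$$
This makes sense because $a\notin Ve_{ab}$, and the new $\theta$-value is $\theta(x',y)e_{ab}$. If $y=a$, the map on $X$ is the identity. If $y=b$, it is the permutation induced by the closed hole walk from $u$ to $b$, then to $a$, then to $u$; so it lies in $G$. If $y\notin\{a,b\}$, it is singular, because $a$ and $b$ both lie in $V\setminus\{y\}$ and are merged. Hence
$$(V,S_\Gamma)\prec(X,G\cup\mathrm{Sing}(X))\wr(V,\mathrm{Res}(V)). \tag{2}$$
The right factor is aperiodic. $\square$

With $G=\mathrm{Sym}(X)$, Lemma 2 for $p=n-1$ gives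
$$c(V,S_\Gamma)\le n-2 .\tag{3}$$
For connected $\Gamma$, $S_\Gamma$ contains all constant maps: collapse a spanning tree, leaf by leaf, onto any chosen root. So by Lemma 1
$$\#_G(S_\Gamma)=c(V,S_\Gamma), \tag{4}$$
and (i) is proved. To do better we must use that the group of closed hole walks is small.

## Graphs of triangles: the hole preserves pairs

In the two-triangle graph with the hole at $c$, the pairs $\{a,a'\}$ and $\{b,b'\}$ are preserved. If the hole sits at $a$ instead, the right pairs are $\{c,a'\}$ and $\{b,b'\}$: from each triangle remove the vertex nearest to the hole.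

**Proposition 4.** Let $\Gamma$ be connected with all blocks triangles, $r$ blocks in all. For $u\in V$, the set $X=V\setminus\{u\}$ is partitioned into $r$ pairs such that every permutation of $X$ induced by a closed hole walk from $u$ to $u$ preserves each pair. In particular $n=2r+1$.

*Proof.* **Step 1: the gate of a block.** We define the vertex to be removed. For a block $B$ and $y\in V$ let $g_B(y)\in B$ be the vertex at which a walk from $y$ first meets $B$. It does not depend on the walk. This is clear if $y\in B$, where $g_B(y)=y$. Let $y\notin B$ and suppose that two walks first meet $B$ at $b\ne b'$. Going back along the first and then along the second gives a walk from $b$ to $b'$ whose inner vertices all lie outside $B$. It contains a path from $b$ to $b'$, whose first edge leaves $B$; so this path has at least one inner vertex, and all its inner vertices are outside $B$. Adding the path to $B$ gives a larger connected subgraph without a cut vertex, contradicting maximality.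

Put $O_B(y)=B\setminus\{g_B(y)\}$, a pair that does not contain $y$.

**Step 2: the pairs $O_B(u)$ partition $X$.** They cover $X$: for $x\ne u$ let $zx$ be the last edge of a simple path from $u$ to $x$, and $B$ its block. The part of the path from $u$ to $z\in B$ meets $B$ and avoids $x$, so $g_B(u)\ne x$ and $x\in O_B(u)$.

They are disjoint: suppose $x\in O_B(u)\cap O_{B'}(u)$ with $B\ne B'$. Then $B\cap B'=\{x\}$. A walk from $u$ stopped at its first vertex in $B$ ends at $g_B(u)\neq x$ and so avoids $x$; the same holds for $B'$. Joining the two gives a walk from $B\setminus\{x\}$ to $B'\setminus\{x\}$ in $\Gamma-x$. Let $R$ be a shortest path of $\Gamma-x$ from $B\setminus\{x\}$ to $B'\setminus\{x\}$; its inner vertices are outside $B\cup B'$. The graph $B\cup B'\cup R$ has no cut vertex. If $x$ is deleted, $B-x$ and $B'-x$ are connected and joined by $R$. If another vertex is deleted, what is left of $B$ and of $B'$ is connected and contains $x$, and what is left of $R$ consists of pieces attached to an end of $R$ that is still there. This contradicts the maximality of $B$.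

So $X$ is the disjoint union of $r$ pairs, and $n-1=2r$.

**Step 3: one step of the hole.** Let the hole move along an edge from $y$ to $y'$ in the block $B_0$, so that the token on $y'$ moves to $y$. We claim that for every block $B$ the tokens on $O_B(y)$ end up on $O_B(y')$. For $B=B_0=\{y,y',w\}$, the tokens on $\{y',w\}$ end up on $\{y,w\}$, as claimed. Let $B\ne B_0$. Then at most one of $y,y'$ is in $B$. If neither is, then $g_B(y)=g_B(y')$, because a walk from $y'$ can be prefixed by the edge $yy'$. If exactly one of them, $z$, is in $B$, then $g_B(y)=z=g_B(y')$. In both cases $O_B(y)=O_B(y')$, and this pair contains neither $y$ nor $y'$, so its tokens do not move.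

Composing the steps of a closed walk from $u$ to $u$, we see that each $O_B(u)$ is preserved. $\square$

## Orbits of size at most two: merging two group layers

By Lemma 3 and Proposition 4 we now want the complexity of $\Sigma_G=G\cup\mathrm{Sing}(X)$, where all orbits of $G$ have at most two points and $|X|=m=n-1$. The target is $m-2$.

**Stripping the groups one after the other.** The natural attempt copies Lemma 2. First strip $G$ by $\theta(x,\gamma)=x\gamma$:
$$(X,\Sigma_G)\prec(X,\mathrm{Sing}^1(X))\wr(G,G).$$
Then strip one missed point: $(X,\mathrm{Sing}^1(X))\prec(K,T_K)\wr(X,\mathrm{Res}(X))$ with $|K|=m-1$. Lemma 2 for $K$ gives $c\le(m-2)+1=m-1$: no gain at all, however small $G\ne1$ is. The layers, from right to left, are $G$, then the missed point, then $\mathrm{Sym}(K)$, and so on. The first two group layers cannot be merged into one, since the missed point stands between them: the permutation of $K$ to be applied depends on the missed point $y$. For $g\in G$ this permutation is $\alpha_y^{-1}g\,\alpha_{yg}$.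

**Charts indexed by orbits.** We could move the missed point to the left of both groups, if the permutations of $K$ depended only on the *orbit* of $y$. The orbit does not change under $G$, so it can be kept in a reset coordinate on the far right. For orbits of at most two points this can be arranged: use one map $\alpha_i:X\to K$ for the whole orbit $O_i$, identifying exactly the two points of $O_i$. For an orbit of three points no map $\alpha:X\to K$ is injective on $X\setminus\{y\}$ for all $y$ in the orbit, since a map onto $m-1$ points identifies a single pair, and deleting the third point of the orbit leaves that pair.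

**Proposition 5.** Let $|X|=m\ge3$ and let all orbits of $G\le\mathrm{Sym}(X)$ have size at most $2$. Then $c(X,G\cup\mathrm{Sing}(X))\le m-2$.

*Proof.* **Step 1: charts.** We fix the identifications. Let $O_i$ $(i\in I)$ be the orbits and $|K|=m-1$. For each $i$ choose $\alpha_i:X\to K$ such that $\alpha_y:=\alpha_i|_{X\setminus\{y\}}$ is a bijection onto $K$ for every $y\in O_i$. If $|O_i|=2$, this means that $\alpha_i$ is onto and identifies exactly the two points of $O_i$; if $O_i=\{y\}$, the value $y\alpha_i$ is arbitrary. For singular $s$ choose $y_s\notin Xs$ and let $O_{i(s)}$ be the orbit of $y_s$.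

**Step 2: permutations in $G$ look the same from both points of an orbit.** For $g\in G$ the permutation
$$\sigma_{i,g}:=\alpha_y^{-1}g\,\alpha_{yg}\in\mathrm{Sym}(K)$$
does not depend on $y\in O_i$. Only $O_i=\{y,y'\}$ needs an argument. Let $q\in K$ be the common image of $y$ and $y'$ under $\alpha_i$. Then $q\alpha_y^{-1}=y'$, and $y'g$ is the point of $O_i$ other than $yg$, so it is sent back to $q$. The point $x\alpha_i$ with $x\notin O_i$ is sent to $xg\alpha_i$. Both values are the same when $y$ and $y'$ are exchanged.

**Step 3: so do singular maps, as far as they act by permutations.** For singular $s$, $j=i(s)$ and $i\in I$, we claim that there is $\tau_{i,s}\in\mathrm{Sym}(K)$ such that for every $y\in O_i$ the map $\alpha_y^{-1}s\alpha_j:K\to K$ is singular or equal to $\tau_{i,s}$. Only the case $O_i=\{y,y'\}$ with both maps bijective needs an argument; if none is bijective take $\tau_{i,s}=1$. In that case $s$ is injective on $X\setminus\{y\}$ and on $X\setminus\{y'\}$, but not on $X$. So any two distinct points identified by $s$ are $y$ and $y'$, whence $ys=y's$. Now $\alpha_y^{-1}$ and $\alpha_{y'}^{-1}$ differ only at $q$,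 where they give $y'$ and $y$; hence $\alpha_y^{-1}s=\alpha_{y'}^{-1}s$ and the two maps agree.

**Step 4: the covering with a single group layer.** Let $P=G\times\mathrm{Sym}(K)$. We show
$$(X,\Sigma_G)\prec (K,\mathrm{Sing}^1(K))\wr(X,\mathrm{Res}(X))\wr(P,P)\wr(I,\mathrm{Res}(I)). \tag{5}$$
Let $Q'$ be the set of states $(k,\tilde y,(\gamma,\pi),i)$ with $\tilde y\in O_i$. For such a state put $y=\tilde y\gamma\in O_i$ and
$$\theta=x:=k\pi\alpha_y^{-1}\in X\setminus\{y\}.$$
So $y$ is a missed point. It is stored as $\tilde y$, up to the group element $\gamma$. The map $\theta$ is onto: given $x$ choose $y\ne x$, $\tilde y=y$, $\gamma=1$, $\pi=1$, $k=x\alpha_y$.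

Cover $g\in G$ by keeping $i,\tilde y,k$ and letting $(\gamma,\pi)\mapsto(\gamma g,\pi\sigma_{i,g})$. This is a right multiplication in $P$ depending only on $i$. The new missed point is $\tilde y\gamma g=yg$, and the new $\theta$-value is $k\pi\sigma_{i,g}\alpha_{yg}^{-1}=k\pi\alpha_y^{-1}g=xg$ by Step 2.

Cover singular $s$, with $j=i(s)$, by
$$i\mapsto j,\qquad(\gamma,\pi)\mapsto(\gamma,\pi\tau_{i,s}),\qquad \tilde y\mapsto y_s\gamma^{-1}\in O_j,\qquad k\mapsto k\cdot\pi\,(\alpha_y^{-1}s\alpha_j)\,\tau_{i,s}^{-1}\pi^{-1}.$$
The action on $\tilde y$ is a reset depending on $\gamma$. By Step 3 the map applied to $k$ is the identity or singular, so it lies in $\mathrm{Sing}^1(K)$; it depends only on the coordinates to the right of $k$. On states with $\tilde y\notin O_i$ let it be the identity. The new missed point is $y_s\gamma^{-1}\gamma=y_s\in O_j$, so we stay in $Q'$. The new $\theta$-value is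
$$\bigl(k\pi\,\alpha_y^{-1}s\alpha_j\,\tau_{i,s}^{-1}\pi^{-1}\bigr)\,\pi\tau_{i,s}\,\alpha_{y_s}^{-1}=xs\,\alpha_j\alpha_{y_s}^{-1}=xs,$$
because $xs\ne y_s$.

**Step 5: counting.** By Lemma 2 with $p=m-1\ge2$, $c(K,\mathrm{Sing}^1(K))\le m-3$. In (5) there is one further group layer, and the other factors are aperiodic. So $c(X,\Sigma_G)\le m-2$. $\square$

**Example.** Let $X=\{1,2,3\}$, $G=\{1,g\}$, $g=(1\,2)$, with orbits $O_1=\{1,2\}$, $O_2=\{3\}$ and $K=\{q,q'\}$. Take $\alpha_1:1,2\mapsto q,\ 3\mapsto q'$ and $\alpha_2:1\mapsto q,\ 2\mapsto q'$ (and $3\mapsto q$, say). Then $\sigma_{1,g}=1$ and $\sigma_{2,g}=(q\,q')$. Let $s$ send $1,2\mapsto 1$ and $3\mapsto3$, with $y_s=2$ and $i(s)=1$. From $y=1$ the map $\alpha_y^{-1}s\alpha_1$ is $q\mapsto 2\mapsto1\mapsto q$, $q'\mapsto3\mapsto3\mapsto q'$; from $y=2$ it is $q\mapsto1\mapsto1\mapsto q$, $q'\mapsto q'$. Both are the identity, as Step 3 predicts. From $y=3$ it is the constant map to $q$, which is singular.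

**Upper bound in Theorem A for triangles.** If all blocks are triangles and there are $r\ge2$ of them, then $n=2r+1$, and by Proposition 4 we may take $G=\prod_B\mathrm{Sym}(O_B(u))$ in Lemma 3. Its orbits are pairs. Proposition 5 with $m=n-1\ge4$ gives
$$c(V,S_\Gamma)\le n-3 .\tag{6}$$

## A lower bound: passing to the kernel of a group coordinate

For lower bounds we need a way to show that a ts loses one unit of complexity on passing to a subsemigroup which is still large. The following is a version of the Rhodes–Tilson lower bound. It uses the aperiodic Krohn–Rhodes theorem (Krohn–Rhodes 1965; Eilenberg, Vol. B): every aperiodic ts is $\prec$ an iterated wreath product of flip-flops $(\{0,1\},U_2)$, where $U_2=\{1,r_0,r_1\}$ and $r_j$ is the constant map to $j$.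

**Lemma 6.** Let $T\le T_X$ contain all constant maps and be non-aperiodic. Let $T=\langle L_1\cup L_2\rangle$ with $L_1,L_2\ne\emptyset$, where any two elements $s,t$ of the same $L_q$ satisfy $T^1s=T^1t$, and $L_2\subseteq T^1s$ for $s\in L_1$. Then there is a subsemigroup $N\le T$ such that

(a) $N$ contains all idempotents of $T$;

(b) if $H\le T$ is a subgroup, $h\in H$ and $x\in N\cap H$, then $hxh^{-1}\in N$;

(c) $c(X,N)\le c(X,T)-1$.

For example, let $|X|=2$, $T=T_X$, $L_1=\mathrm{Sym}(X)$ and $L_2$ one constant map. Here $c(X,T)=1$: it is at most $1$ by Lemma 2, and $T$ is not aperiodic. So $N$ must be aperiodic and contain the identity and both constants: $N$ is $T$ without the swap.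

*Proof.* Let $k=c(X,T)$. If $k=0$, then $T$ would divide an aperiodic semigroup and be aperiodic; so $k\ge1$. Hence
$$(X,T)\prec\mathcal W\wr(G,G)\wr F,$$
where $\mathcal W=(Q_{\mathcal W},S_{\mathcal W})$ is a wreath product with $k-1$ groups, beginning and ending with an aperiodic factor, so $c(\mathcal W)\le k-1$; and $F$ is aperiodic. By the theorem just recalled we may take $F$ to be a wreath product of $l$ flip-flops. Number its coordinates $1,\dots,l$ from right to left, so that coordinate $i$ moves in a way depending on coordinates $1,\dots,i-1$. Let $\theta:Q'\to X$ be the surjection, $U_0$ the semigroup of all elements covering elements of $T$, and $\varphi:U_0\to T$ the resulting onto homomorphism.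

The element of $G$ that is applied depends on the state of $F$. If that state were fixed, we would have a homomorphism to $G$, and we could take its kernel.

**Step 1: fixing a state of $F$.** We construct inductively subsemigroups $U_0\ge U_1\ge\dots\ge U_l$ with $\varphi(U_i)=T$, bits $j_1,\dots,j_l$, and nonempty sets $Q'=Q_0'\supseteq Q_1'\supseteq\dots\supseteq Q_l'$ such that $Q_i'$ is $U_i$-invariant and all its points have $F$-coordinates $1,\dots,i$ equal to $j_1,\dots,j_i$, which are fixed by $U_i$.

Given stage $i-1$, put $U=U_{i-1}$. Since coordinates $1,\dots,i-1$ stay at $j_1,\dots,j_{i-1}$, the action of $U$ on coordinate $i$ over these bits is a homomorphism $\lambda:U\to U_2$. We look for generators on which $\lambda$ has few values. Choose $u_1\in U\cap\varphi^{-1}(L_1)$ with $U^1u_1$ minimal, and then $u_2\in U^1u_1\cap\varphi^{-1}(L_2)$ with $U^1u_2$ minimal. The latter set is nonempty: any $f\in L_2$ is $t\varphi(u_1)$ with $t\in T^1$, and if $a\in U^1$ lifts $t$, then $au_1$ belongs to it.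

Let $s\in L_q$ with $q\in\{1,2\}$. Then $s=t\varphi(u_q)$ for some $t\in T^1$. Lift $t$ to $a\in U^1$. Then $\varphi(au_q)=s$ and $U^1au_q\subseteq U^1u_q$, and for $q=2$ also $au_2\in U^1u_1$. By minimality $U^1au_q=U^1u_q$. Hence
$$\hat L_q=\{u\in U\cap\varphi^{-1}(L_q):U^1u=U^1u_q\}$$
maps onto $L_q$, and $U_i:=\langle\hat L_1\cup\hat L_2\rangle$ maps onto $\langle L_1\cup L_2\rangle=T$.

In $U_2$ we have $ar_j=r_j$ for all $a$. So if $u\in U^1u'$ and $\lambda(u')=r_j$, then $\lambda(u)=r_j$. Any two elements of $\hat L_q$ lie in $U^1$ times each other, so $\lambda$ is constant on $\hat L_q$. Moreover $\hat L_2\subseteq U^1u_1$; so if $\lambda=r_j$ on $\hat L_1$, then also $\lambda=r_j$ on $\hat L_2$. In all cases the values of $\lambda$ on $\hat L_1\cup\hat L_2$ lie in $\{1,r_j\}$ for a single $j$.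

If $r_j$ occurs, let $j$ be the $i$-th bit. It is fixed by $1$ and by $r_j$, hence by $U_i$; and applying an element with $\lambda=r_j$ to $Q_{i-1}'$ produces points of $Q_{i-1}'$ with this bit. If only $1$ occurs, take any bit occurring in $Q_{i-1}'$. Let $Q_i'$ be the set of points of $Q_{i-1}'$ with the chosen $i$-th bit. It is nonempty and $U_i$-invariant.

**Step 2: the kernel of the group coordinate.** Now we define $N$. Put $U^*=U_l$ and $Q''=Q_l'\subseteq Q_{\mathcal W}\times G\times\{f\}$, where $f$ is fixed by $U^*$. Over $f$, each $u\in U^*$ multiplies the $G$-coordinate on the right by an element $\gamma(u)$, and $\gamma:U^*\to G$ is a homomorphism. Let $\hat N=\gamma^{-1}(1)$, which contains the idempotents of $U^*$, and $N=\varphi(\hat N)$.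

**Step 3: proof of (a).** For an idempotent $\epsilon\in T$, the set $U^*\cap\varphi^{-1}(\epsilon)$ is a nonempty finite semigroup, so it contains an idempotent. Its image under $\gamma$ is an idempotent of $G$, that is, $1$. So $\epsilon\in N$.

**Step 4: proof of (b).** Let $\hat h\in U^*$ lift $h$, let $\hat x\in\hat N$ lift $x$, and let $\omega\ge2$ be such that $\hat h^\omega$ is idempotent. Then $h^\omega$ is an idempotent of $H$, hence its identity, so $\hat h^{\omega-1}$ lifts $h^{-1}$. Also $\gamma(\hat h)^\omega=1$. Therefore $\gamma(\hat h\hat x\hat h^{\omega-1})=\gamma(\hat h)^\omega=1$, and $\varphi(\hat h\hat x\hat h^{\omega-1})=hxh^{-1}\in N$.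

**Step 5: proof of (c).** We drop the coordinates $G$ and $F$. Choose $g\in G$ such that $Q''_g:=Q''\cap(Q_{\mathcal W}\times\{g\}\times\{f\})$ is nonempty. It is $\hat N$-invariant. The constant maps are idempotents, so they lie in $N$ by (a); applying lifts of them from $\hat N$ to a point of $Q''_g$ shows $\theta(Q''_g)=X$. Over $(g,f)$ each element of $\hat N$ acts on the $\mathcal W$-coordinate by an element of $S_{\mathcal W}$. Thus $(X,N)\prec\mathcal W$ and $c(X,N)\le k-1$. $\square$

**Lemma 7.** Let $|Y|=p\ge2$ and let $K\le\mathrm{Sym}(Y)$ be transitive. Then $c(Y,K\cup\mathrm{Sing}(Y))\ge p-1$. In particular $c(Y,T_Y)\ge p-1$.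

*Proof.* We use induction on $p$. Let $T=K\cup\mathrm{Sing}(Y)$ and fix $y_0\in Y$.

**Step 1: the hypotheses of Lemma 6.** Put $L_1=K$ and $L_2=\{f\in T_Y:Yf=Y\setminus\{y_0\}\}$. For $s\in L_1$ we have $T^1s=T$, because $s$ is a unit. For $f,f'\in L_2$ write $f'=tf$, where $t$ is $f'$ followed by a section of $f$; this $t$ is singular, so $t\in T$. By symmetry $T^1f=T^1f'$. If $f$ has rank $p-1$ and misses $y$, choose $g\in K$ with $yg=y_0$; then $fg\in L_2$ and $f=(fg)g^{-1}$. So $L_1\cup L_2$ generates all maps of rank $p-1$, hence $T$ by Howie's theorem. Finally, $T$ contains all constants and the nontrivial group $K$.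

**Step 2: dropping by one.** Take $N$ from Lemma 6. By (a) and Howie's theorem $N\supseteq\mathrm{Sing}(Y)$. So $c(Y,T)\ge1+c(Y,\mathrm{Sing}(Y))$. This settles $p=2$. If $p\ge3$, let $Y_1=Y\setminus\{y_0\}$. Each element of $T_{Y_1}$ is the restriction of an element of $\mathrm{Sing}(Y)$ (send $y_0$ anywhere in $Y_1$), so $(Y_1,T_{Y_1})\prec(Y,\mathrm{Sing}(Y))$, and by induction $c(Y,T)\ge1+(p-2)$. $\square$

## Orbits with three points: cycles of idempotents

**Why the proof of Lemma 7 does not apply to an intransitive $G$.** Suppose we could use Lemma 6 for $T=\Sigma_G$ with a nontrivial $G$. Then $N\supseteq\mathrm{Sing}(X)$, and the last step of the proof would give $c\ge m-1$. For orbits of size two this contradicts Proposition 5. What breaks is the hypothesis on generators. The relation $T^1s=T^1t$ forces $Xs=Xt$. A product of rank $m-1$ has the image of its last singular factor, moved by the units after it. So for each $G$-orbit we need a singular generator missing a point of that orbit; together with the units, that makes at least three classes as soon as $G$ has two orbits.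

So we must restrict to maps whose missed points lie in one orbit $O$. The price is that the idempotents now give us, on $Y=X\setminus\{y_0\}$, only $\mathrm{Sing}(Y)$, of complexity $m-3$ (at most $m-3$ by Lemma 2 for $Y$, at least $m-3$ by Lemma 7 on one point fewer, if $m\geq 4$). After adding the one unit of Lemma 6 this gives only $m-2$. The remaining unit comes from finding a transitive group inside $N$. The idea: send the hole around a cycle inside $O$. Every step is an idempotent, hence in $N$, but the product is a nontrivial permutation. This needs a cycle of length at least $3$; going back and forth along one edge gives only the identity.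

For $x\ne y$ in $X$ let $\varepsilon_{xy}\in T_X$ send $x\mapsto y$ and fix all other points. Its image is $X\setminus\{x\}$.

**Proposition 8.** Let $|X|=m$, $M\le T_X$, and suppose:

1. $M$ contains a subgroup $G$ of $\mathrm{Sym}(X)$ having an orbit $O$ with $|O|\ge3$;
2. there is a connected graph $\Delta_0$ with vertex set $O$ such that for each edge $\{x,y\}$ of $\Delta_0$, in both orders, $\varepsilon_{xy}\pi\in M$ for all $\pi\in\mathrm{Sym}(X\setminus\{x\})$.

Then $c(X,M)\ge m-1$.

*Proof.* **Step 1: a cycle in $O$.** Let $\Delta$ be the union of the $G$-translates of $\Delta_0$, a graph on $O$. Since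
$$g^{-1}(\varepsilon_{xy}\pi)g=\varepsilon_{xg,yg}\,(g^{-1}\pi g),$$
condition 2 holds for all edges of $\Delta$. The graph $\Delta$ is connected and vertex-transitive on at least $3$ vertices. A connected graph on at least $3$ vertices has a vertex of degree at least $2$, so all degrees are at least $2$, and $\Delta$ contains a cycle $w_1,\dots,w_l$ with $l\ge3$. Put
$$y_0=w_1,\qquad Y=X\setminus\{y_0\},\qquad e_0=\varepsilon_{w_1w_2}.$$
By condition 2, $e_0\pi\in M$ for all $\pi\in\mathrm{Sym}(Y)$. Note that $e_0$ is the identity on $Y$.

**Step 2: the semigroup $T$.** We choose generators so that Lemma 6 applies. Let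
$$L_1=G,\quad L_2=\{f\in M: Xf=Y,\ f|_{X\setminus\{p\}}\text{ injective for some }p\in O\},\quad T=\langle L_1\cup L_2\rangle\le M .$$
All $e_0\pi$ with $\pi\in\mathrm{Sym}(Y)$ lie in $L_2$. The elements of $G$ are units of the monoid $T$, so $T^1s=T$ for $s\in G$. Let $f\in L_2$. Then $f=fe_0\in Te_0$. Conversely, choose $p\in O$ as in the definition of $L_2$, and $g\in G$ with $y_0g=p$. Then $Yg=X\setminus\{p\}$, so $\pi:=(gf)|_Y$ is injective from $Y$ to $Y$, that is, $\pi\in\mathrm{Sym}(Y)$. Now $(e_0\pi^{-1})gf=e_0$, so $e_0\in Tf$. Hence $T^1f=T^1e_0$ for all $f\in L_2$.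

**Step 3: $T$ contains $e_0t$ for all $t\in T_Y$.** This gives the constants and shows that $T$ is not aperiodic. Since $|O|\ge3$, choose $g\in G$ with $y_0g\notin\{w_1,w_2\}$. Then $Yg=X\setminus\{y_0g\}$ contains both $w_1$ and $w_2$, which $e_0$ merges. So $\rho:=(ge_0)|_Y$ maps $Y$ into $Y$ with rank $|Y|-1$, and $e_0\rho=e_0ge_0\in T$. Since $(e_0t)(e_0t')=e_0tt'$ for $t,t'\in T_Y$, the set of $t\in T_Y$ with $e_0t\in T$ is a semigroup. It contains $\mathrm{Sym}(Y)$ and $\rho$, which generate $T_Y$ by the consequence of Howie's theorem ($|Y|=m-1\ge2$). So $e_0t\in T$ for all $t\in T_Y$. In particular $T$ contains the constants with value in $Y$ and, after applying an element of $G$ that moves a point of $O\cap Y$ to $y_0$, the constant $y_0$. It also contains the group $H=\{e_0\pi:\pi\in\mathrm{Sym}(Y)\}\cong\mathrm{Sym}(Y)$, which is nontrivial. So Lemma 6 applies; let $N$ be the semigroup it gives.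

**Step 4: $N$ induces $\mathrm{Sing}(Y)$ on $Y$.** For an idempotent $\epsilon\in\mathrm{Sing}(Y)$, the element $e_0\epsilon\in T$ is idempotent, hence in $N$. By Howie's theorem and $(e_0t)(e_0t')=e_0tt'$, we get $e_0t\in N$ for every $t\in\mathrm{Sing}(Y)$.

**Step 5: $N$ contains a nontrivial permutation of $Y$.** For every edge $\{x,y\}$ of $\Delta$, in both orders, $\varepsilon_{xy}\in T$: choose $g\in G$ with $xg=y_0$; then $\varepsilon_{xy}g\in M$ has image $(X\setminus\{x\})g=Y$ and is injective on $X\setminus\{x\}$ with $x\in O$, so $\varepsilon_{xy}g\in L_2$ and $\varepsilon_{xy}=(\varepsilon_{xy}g)g^{-1}\in T$. Being idempotent, $\varepsilon_{xy}\in N$. Hence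
$$e_0\,\varepsilon_{w_2w_1}\varepsilon_{w_3w_2}\cdots\varepsilon_{w_lw_{l-1}}\varepsilon_{w_1w_l}\in N .$$
On $Y$ this product sends $w_2\mapsto w_1\mapsto w_l$, sends $w_i\mapsto w_{i-1}$ for $3\le i\le l$, and fixes the rest. So it equals $e_0\pi$ with $\pi$ an $(l-1)$-cycle, and $l-1\ge2$. Thus $N\cap H$ contains a non-identity element.

**Step 6: from one permutation to a transitive group.** By (b), all conjugates of this element under $H$ lie in $N$. They generate a nontrivial normal subgroup of $H$, which lies in $N$, because in a finite group the semigroup generated by a set is the group generated by it. Its restriction to $Y$ is a nontrivial normal subgroup $K$ of $\mathrm{Sym}(Y)$. The orbits of $K$ are permuted by $\mathrm{Sym}(Y)$, which is primitive, and they are not all single points; so $K$ is transitive.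

**Step 7: counting.** By Steps 4 and 6, with the subset $Y\subseteq X$ and $\theta$ the identity, $(Y,K\cup\mathrm{Sing}(Y))\prec(X,N)$. By Lemmas 6 and 7,
$$c(X,M)\ge c(X,T)\ge1+c(X,N)\ge1+(|Y|-1)=m-1.\qquad\square$$

## Proof of Theorem B

The semigroup $\Sigma_G$ contains all constants, so $\#_G(\Sigma_G)=c(X,\Sigma_G)$ by Lemma 1.

The upper bound $m-1$ is Lemma 2, since $(X,\Sigma_G)\prec(X,T_X)$. The upper bound $m-2$, when all orbits have at most $2$ points, is Proposition 5.

For the lower bound $m-2$ in all cases, let $X_1=X\setminus\{x\}$. Each element of $T_{X_1}$ is the restriction of an element of $\mathrm{Sing}(X)$, so $(X_1,T_{X_1})\prec(X,\mathrm{Sing}(X))\prec(X,\Sigma_G)$, and Lemma 7 gives $c\ge|X_1|-1=m-2$.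

If there is an orbit $O$ with $|O|\ge3$, apply Proposition 8 with $M=\Sigma_G$ and $\Delta_0$ the complete graph on $O$; all $\varepsilon_{xy}\pi$ are singular, so condition 2 holds. This gives $c\ge m-1$. $\blacksquare$

## Two holes and a cut vertex: all permutations

To apply Proposition 8 to a graph we need condition 2 there: once a second point has been given up, all permutations must be available. For two triangles we saw this by hand. A cut vertex makes it work in general, because the second hole serves as a parking place in another block.

**Proposition 9.** Let $\Gamma$ be 2-edge connected with a cut vertex. For any $Y,Y'\subseteq V$ with $|Y|=|Y'|=n-2$, every bijection $Y\to Y'$ is $s|_Y$ for some $s\in S_\Gamma$.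

*Proof.* **Step 1: configurations and moves.** We translate the statement into a sliding game. Let $\Theta$ be a set of $n-2$ tokens. A configuration is an injective map $\kappa:\Theta\to V$; the two unoccupied vertices are the holes. A move $\kappa\mapsto\kappa e_{uw}$, with $uw\in E$, $u$ occupied and $w$ a hole, shifts one token from $u$ to $w$. Moves are reversible, by $e_{wu}$. With $\Theta=Y$ and $\kappa$ the inclusion, the proposition says that every configuration can be reached from every other. (The identity on $Y$ is realized by a move followed by its reverse.)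

**Step 2: moving the holes.** We claim: if $B$ is a connected subgraph containing both holes, then moves along edges of $B$ transform the hole set into any other $2$-subset of $B$. It suffices to replace $a$ in the hole set $\{a,a_2\}$ by $b\in B\setminus\{a,a_2\}$. Take a simple path in $B$ from $b$ to $a$. If it avoids $a_2$, move the hole $a$ along it to $b$. Otherwise first move the hole $a_2$ along the path to $b$, then the hole $a$ along the path to $a_2$; the two parts of the path used are disjoint except at $a_2$, which is occupied after the first part.

**Step 3: the group $P$.** We reduce the problem to permutations. Fix $\kappa$ and let $P$ be the set of all $\pi\in\mathrm{Sym}(\Theta)$ such that $\pi\kappa$ is reachable from $\kappa$. The moves available depend only on the occupied set. So if $\pi\kappa=\kappa s$ and $\pi'\kappa=\kappa s'$ are reached by moves, then the moves of $s$ can be applied to $\pi'\kappa$ and give $\pi'\kappa s=\pi'\pi\kappa$. Hence $P$ is closed under products and is a group. It is unchanged if $\kappa$ is replaced by a reachable configuration $\kappa_1=\kappa s$: if $\pi\kappa$ is reachable from $\kappa$,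 then $\pi\kappa_1=\pi\kappa s$ is reachable from $\pi\kappa$, hence from $\kappa$, hence by reversibility from $\kappa_1$; and conversely.

If $P=\mathrm{Sym}(\Theta)$, we are done: given a target $\kappa'$, reach by Step 2 with $B=\Gamma$ a configuration $\kappa_1$ with the same holes as $\kappa'$; then $\kappa'=\pi\kappa_1$ for some $\pi\in\mathrm{Sym}(\Theta)=P$, so $\kappa'$ is reachable from $\kappa_1$.

For tokens write $a\approx b$ if $a=b$ or the transposition $(a\,b)$ lies in $P$. This is an equivalence relation, because $(a\,b)(b\,c)(a\,b)=(a\,c)$; it is $P$-invariant, because $\pi^{-1}(a\,b)\pi=(a\pi\ b\pi)$; and it is the same for all configurations reachable from $\kappa$. It remains to show that all tokens are equivalent.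

Say that a configuration is *at $(c,h)$* if $c$ is a cut vertex and the holes are $c$ and a neighbour $h$ of $c$. By Step 2 such a configuration is reachable for any cut vertex $c$ and neighbour $h$. Let $B_h$ be the block containing the edge $ch$.

**Step 4: two neighbours of $c$.** We produce first transpositions. In a configuration at $(c,h)$, let $a\ne d$ be neighbours of $c$ other than $h$. Their tokens are equivalent: the moves $a\to c\to h$, then $d\to c\to a$, then $h\to c\to d$ swap them and change nothing else.

**Step 5: blocks at $c$ other than $B_h$.** Let $d\in B_h$ be a neighbour of $c$ with $d\ne h$; it exists, as degrees in $B_h$ are at least $2$. Let $B\ne B_h$ be a block containing $c$, and $x\in B\setminus\{c\}$. We claim that the token on $x$ is equivalent to the token on $d$. Choose a cycle $Z$ of $B$ through $c$ and $x$. Since $B\cap B_h=\{c\}$, neither $h$ nor $d$ lies on $Z$. Moving the hole $c$ once around $Z$ gives $\rho\in P$ that cyclically permutes the tokens on $Z\setminus\{c\}$ and fixes all others, including the one on $d$. Let $a$ be a neighbour of $c$ on $Z$. By Step 4 the token on $a$ is equivalent to the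 token on $d$. Applying powers of $\rho$, so is the token on $x$.

**Step 6: all blocks at $c$.** We claim: *in a configuration at $(c,h)$, all tokens lying in blocks containing $c$ are equivalent.* By Step 5 only the tokens on $B_h\setminus\{c,h\}$ remain to be compared. Since $c$ is a cut vertex, there is a block $B_1\ne B_h$ containing $c$; let $a\ne a'$ be neighbours of $c$ in $B_1$. The moves $a'\to c\to h$ give a configuration at $(c,a')$ in which the tokens on $B_h\setminus\{c,h\}$ and on $a$ have not moved. Step 5, now with special block $B_1$ and with $a$ in the role of $d$, shows that all tokens on $B_h\setminus\{c\}$ are equivalent to the token on $a$. In the original configuration the token on $a$ is equivalent to all tokens in blocks at $c$ other than $B_h$. Since $\approx$ is the same for both configurations, the claim follows.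

**Step 7: all tokens.** We claim: in a configuration at $(c,h)$, the token on any $p\ne c,h$ is equivalent to the tokens in blocks containing $c$. Use induction, for all cut vertices $c$ at once, on the length $r$ of a shortest chain of blocks $B_1\ni c,\ B_2,\dots,B_r\ni p$ with vertices $c_i\in B_i\cap B_{i+1}$. Such chains exist because $\Gamma$ is connected. The case $r=1$ is Step 6.

Let $r\ge2$. Then $p\notin B_1$ and $B_1\ne B_2$, so $c_1$ is a cut vertex. If $h\notin B_1$, perform $h_1\to c\to h$, where $h_1\in B_1$ is a neighbour of $c$. This moves a token from one block containing $c$ to another, so the set of tokens in blocks containing $c$ is kept; and the token on $p$ does not move. Now both holes are in $B_1$. By Step 2 move them inside $B_1$ to $c_1$ and a neighbour $h'\in B_1$ of $c_1$. The $|B_1|-2\ge1$ tokens in $B_1$ stay in $B_1$, and the token on $p$ does not move. The configuration is at $(c_1,h')$, with $p\ne c_1,h'$, and $B_2,\dots,B_r$ is a chain of length $r-1$ from $c_1$ to $p$. By induction the token on $p$ is equivalent to the tokens in blocks containing $c_1$, in particular to the tokens in $B_1$. These were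 among the tokens lying in blocks containing $c$. With Step 6 the claim follows.

So all tokens are equivalent, $P$ contains all transpositions, and $P=\mathrm{Sym}(\Theta)$. $\square$

## Proof of Theorem A

Let $\Gamma$ be 2-edge connected but not 2-vertex connected, and $S=S_\Gamma$. By (4), $\#_G(S)=c(V,S)$.

**Step 1: the lower bound $n-3$ in all cases.** Choose $Y\subseteq V$ with $|Y|=n-2\ge3$ containing both ends of an edge $ab$. By Proposition 9, the semigroup $\{s|_Y:s\in S,\ Ys\subseteq Y\}$ contains $\mathrm{Sym}(Y)$. It also contains $e_{ab}|_Y$, of rank $|Y|-1$; so it equals $T_Y$ by the consequence of Howie's theorem. Thus $(Y,T_Y)\prec(V,S)$, and $c(V,S)\ge n-3$ by Lemma 7.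

**Step 2: all blocks are triangles.** The upper bound $n-3$ is (6). With Step 1, $\#_G(S)=n-3$.

**Step 3: some block $B$ has at least $4$ vertices.** The upper bound $n-2$ is (3). Step 1 misses it by one; we gain the missing unit from the hole walks inside $B$. Pick $v\in B$ and put
$$X=V\setminus\{v\},\qquad m=n-1,\qquad O=B\setminus\{v\},\qquad M=\{s|_X:s\in S,\ Xs\subseteq X\}.$$
Then $|O|\ge3$, and $(X,M)\prec(V,S)$ with the subset $X\subseteq V$. We verify the two conditions of Proposition 8.

Condition 1. For a cycle $v,x_1,\dots,x_t$ of $B$ through $v$, the product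
$$e_{x_1v}\,e_{x_2x_1}\cdots e_{x_tx_{t-1}}\,e_{vx_t},$$
restricted to $X$, sends $x_1\mapsto v\mapsto x_t$, sends $x_i\mapsto x_{i-1}$ for $i\ge2$, and fixes all other points. It is a cyclic permutation in $M$. Let $G\le M$ be the group generated by these. For every edge $xy$ of $B-v$, the 2-vertex connected graph $B$ has a cycle through $v$ and the edge $xy$; so $x$ and $y$ lie in one $G$-orbit. Since $B-v$ is connected and $G$ fixes all points outside $B$, the set $O$ is an orbit of $G$.

Condition 2. Let $\Delta_0=B-v$, a connected graph on $O$. For an edge $xy$ of $\Delta_0$, in either order, $\varepsilon_{xy}=e_{xy}|_X$ lies in $M$ and has image $X\setminus\{x\}=V\setminus\{v,x\}$, a set of $n-2$ vertices. By Proposition 9, any $\pi\in\mathrm{Sym}(X\setminus\{x\})$ is $t|_{X\setminus\{x\}}$ for some $t\in S$. Then $\varepsilon_{xy}\pi=(e_{xy}t)|_X\in M$.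

So $\#_G(S)=c(V,S)\ge c(X,M)\ge m-1=n-2$, and with (3) $\#_G(S)=n-2$. $\blacksquare$
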